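\title{A period obstruction to realizing strongly pseudoconvex germs in surfaces with a global spherical shell}

\begin{abstract}
A minimal compact complex surface with a global spherical shell and second Betti number $n>0$ contains exactly $n$ rational curves. When its maximal curve is connected and consists of a single cycle with nonempty branches, the weighted dual graph of that curve is called a global spherical graph. It has been conjectured that every strongly pseudoconvex germ whose curve has a global spherical graph with $n$ vertices occurs as a neighborhood of the maximal curve in such a surface. We show that this is false for at least one graph with $n$ vertices for every $n\ge 4$. The obstruction is a period: every surface realizing one of our graphs carries, on the infinite cyclic cover of a neighborhood of its curve, a closed holomorphic $1$-form that the deck transformation multiplies by an integer $k\geq 2$, and we reglue an explicit surface along one curve so that such a form can no longer exist.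
\end{abstract}

\section{Introduction}\label{sec:intro}

A compact complex surface is in class $\mathrm{VII}_0$ if it is minimal (it contains no smooth rational curve of self-intersection $-1$) and its first Betti number $b_1$ equals one. A \emph{global spherical shell} (GSS) in a compact complex surface $S$ is an open subset $V\subset S$ that is biholomorphic to a neighborhood of the sphere $S^3\subset\mathbb C^2\setminus\{0\}$ and whose complement $S\setminus V$ is connected. Thus cutting $S$ along the sphere leaves one connected piece with two spherical ends. The simplest example is the quotient of $\mathbb C^2\setminus\{0\}$ by $x\mapsto x/2$: the region $1-\epsilon<|x|<1+\epsilon$ embeds in the quotient, and its complement is the image of the connected set $(1+\epsilon)/2\le |x|\le 1-\epsilon$. This surface has $b_2=0$. Surfaces with a GSS and $b_2>0$ arise by inserting blow-ups before the two ends are glued; we recall the construction in Section~\ref{sec:kato}.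

We are interested in the curves on such surfaces. The \emph{maximal curve} of a complex surface is the union of all its compact irreducible curves, with the reduced structure. A \emph{cycle of rational curves} is either one rational curve with one node, or a cyclic chain $C_1,\dots,C_m$ $(m\ge2)$ of nonsingular rational curves in which $C_i$ meets $C_{i+1}$ transversally (indices mod $m$) and there are no other intersections; for $m=2$ the two curves meet in two points. If $D\supset C$ is a connected reduced curve, the \emph{branches} of the cycle $C$ in $D$ are the connected components of the closure of $D\setminus C$. A connected compact reduced curve $D$ is \emph{admissible} if its components are rational and nonsingular (except that a one-component cycle has exactly one node), distinct components meet transversally, and no three components pass through one point. Its \emph{weighted dual graph} has one vertex for each component, weighted by the self-intersection number, one edge for each intersection point of two distinct components, and a loop at the vertex of a nodal component.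

The following facts are known. A minimal compact complex surface with a GSS and $b_2=n>0$ is a $\mathrm{VII}_0$ surface diffeomorphic to a blown-up primary Hopf surface; it has exactly $n$ rational curves, and they contain a cycle. A $\mathrm{VII}_0$ surface with $b_2>0$ and at least $b_2$ rational curves (a \emph{special} surface) has exactly $b_2$ of them, and the weighted dual graph of all its curves is that of the maximal curve of some minimal surface with a GSS. Except in some particular cases, the maximal curve of a special surface is connected and contains a unique cycle, with nonempty branches. The graphs of this generic case are given in \cite{VII} by four explicit lists. By the facts just quoted they can be described without the lists, as follows, and this is the description we use.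

\begin{definition}\label{def:gsg}
A weighted graph $\Delta$ with $n\ge1$ vertices is a \emph{global spherical graph} if there is a minimal compact complex surface $S$ with a GSS and $b_2(S)=n$ whose maximal curve is connected, contains a unique cycle of rational curves, has nonempty branches, and has weighted dual graph $\Delta$.
\end{definition}

The graph records only how the curves intersect. A finer invariant is the complex structure of the surface near its curve. A \emph{strongly pseudoconvex open surface} is a complex surface $U$ whose maximal compact curve $D$ is connected and has a fundamental system of strongly pseudoconvex neighborhoods. Equivalently, the intersection matrix of the components of $D$ is negative definite, so that $D$ can be contracted to a normal isolated singularity. We always assume that $D$ is admissible, and we regard $U$ as a germ along $D$: two germs are \emph{isomorphic} if some neighborhoods of the two curves are biholomorphic by a map that carries one curve onto the other. The question is which germs occur on surfaces with a GSS. It is posed in \cite{VII} as Conjecture~2 (Existence):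

\begin{quote}
\textbf{Conjecture.} \emph{Let $\Delta$ be a global spherical graph with $n$ vertices, and let $U$ be a strongly pseudoconvex germ whose maximal curve has weighted dual graph $\Delta$. Then there is a minimal surface with a GSS and $b_2=n$ whose germ along its maximal curve is isomorphic to $U$.}
\end{quote}

For a graph $\Delta$ that determines its germ up to isomorphism, the statement follows from Definition~\ref{def:gsg}. In general it says that the surfaces with a GSS are numerous enough to exhaust all germs with a given graph. There is a reason to expect this. A germ is built from neighborhoods of its components by holomorphic gluing maps, and the construction of a surface with a GSS also contains a free gluing map, namely an arbitrary local biholomorphism $\sigma$ (Section~\ref{sec:kato}). Nevertheless the conjecture fails, already for a graph with four vertices.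

Let $p\ge1$ and $m\ge3$ be integers with $p\mid m$. Throughout the paper,
\[
n=p+m,\qquad k=p+1,\qquad \mu=1+\frac np=2+\frac mp ,
\]
so that $\mu$ is an integer and $\mu\ge3$. Let $\Delta=\Delta_{p,m}$ be the weighted graph with $n$ vertices that consists of a cycle of length $m$, with vertices $A,B,F_1,\dots,F_{m-2}$ in cyclic order, and a chain $E_1,\dots,E_p$ with $E_p$ joined to $B$. The weight of $A$ is $-(p+2)$, and all other weights are $-2$. We write $F=F_{m-2}$; this is the neighbor of $A$ other than $B$. The graph $\Delta_{1,3}$ is shown in Figure~\ref{fig:graph}.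

\begin{theorem}\label{thm:main}
Let $p\ge1$, $m\ge3$, $p\mid m$.
\begin{enumerate}
\item[(i)] $\Delta_{p,m}$ is a global spherical graph, realized by an explicit minimal surface $S$ with a GSS.
\item[(ii)] There is an explicit family $U_a$ $(a\in\mathbb C)$ of strongly pseudoconvex germs whose maximal curve is admissible with weighted dual graph $\Delta_{p,m}$, such that $U_0$ is the germ of $S$ along its maximal curve, while for every $a\ne0$ the germ $U_a$ is not isomorphic to a neighborhood of the maximal curve of any minimal surface with $b_2=n$ containing a GSS.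
\end{enumerate}
\end{theorem}

Hence the conjecture is false for every $\Delta_{p,m}$, and $p=1$ gives a counterexample for each $n\ge4$. Within each family, $U_a$ is realized if and only if $a=0$. We do not classify the graphs for which the conjecture holds or fails.

All the germs $U_a$ have the same graph, so the obstruction cannot be read off from intersection numbers. It comes from dynamics. On a surface with a GSS, the deck transformation $g$ of the universal cover is induced by a contracting map of a neighborhood of a point, and this produces a closed $1$-form $\omega$ with $g^*\omega=k\omega$ near the curve (Section~\ref{sec:omega}). To prove that a given germ admits no such form, we pair the hypothetical $\omega$ with a second form $\beta$, explicit on $S$, that $g$ multiplies by $k^{-1}$ up to an exact term (Section~\ref{sec:S}), and integrate over tori (Sections~\ref{sec:tori} and~\ref{sec:period}). The germs $U_a$ are constructed in Section~\ref{sec:reglue}. Section~\ref{sec:example} shows the whole mechanism for $\Delta_{1,3}$.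

\section{Kato data and the curves on the universal cover}\label{sec:kato}

We recall the standard construction of surfaces with a GSS \cite{Kato,Dloussky}. A \emph{Kato datum} consists of
\begin{itemize}
\item a ball $\mathbb B\subset\mathbb C^2$ centered at $O_{-1}:=0$;
\item a composition $\Pi:\mathbb B^\Pi\to\mathbb B$ of $n\geq 1$ blow-ups, where for $0\le j\le n-1$ the $j$-th blow-up has center $O_{j-1}$ and exceptional curve $C_j$, and $O_j$ is a point of $C_j$;
\item a holomorphic embedding $\sigma$ of a neighborhood of $\overline{\mathbb B}$ into $\mathbb B^\Pi$ with $\sigma(0)=O_{n-1}$.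
\end{itemize}
The set $\mathbb B^\Pi\setminus\sigma(\mathbb B)$ has two spherical ends. Gluing them by $\sigma\circ\Pi$ gives a compact surface $S(\Pi,\sigma)$ with a GSS, $b_1=1$, $b_2=n$ and $\pi_1=\mathbb Z$, and every minimal surface with a GSS and $b_2=n\ge1$ arises in this way. We put $\varphi=\Pi\circ\sigma$, a holomorphic map of $\mathbb B$ into itself fixing $0$.

The gluing cuts some of the curves $C_j$ and continues them by other pieces, so the compact curves of $S(\Pi,\sigma)$ are easier to see on the universal cover. That cover is a doubly infinite chain of copies of $\mathbb B^\Pi\setminus\sigma(\mathbb B)$. Filling the hole $\sigma(\mathbb B)$ with the next copy amounts to repeating the $n$ blow-ups, transported by $\sigma$, at the point $O_{n-1}$. Half of the cover is therefore obtained from $\mathbb B$ by an infinite periodic sequence of blow-ups, which we now describe.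

Let $\mathbb B_{-1}=\mathbb B$, and let $\mathbb B_j$ be $\mathbb B$ blown up at $O_{-1},\dots,O_{j-1}$, so that $\mathbb B_{n-1}=\mathbb B^\Pi$. Put $\sigma_{-1}=\sigma:\mathbb B_{-1}\to\mathbb B_{n-1}$. Given an open embedding $\sigma_j:\mathbb B_j\to\mathbb B_{j+n}$ with $\sigma_j(O_j)=O_{j+n}$, blow up $O_j$ and $O_{j+n}$; this gives an open embedding $\sigma_{j+1}:\mathbb B_{j+1}\to\mathbb B_{j+n+1}$, and we define $O_{j+n+1}=\sigma_{j+1}(O_{j+1})$. We obtain points $O_l\in\mathbb B_l$ and exceptional curves $C_l\ni O_l$ for all $l\ge0$. Strict transforms of $C_j$ are again denoted by $C_j$. Since $\sigma_l$ is injective and maps $C_j$ onto $C_{j+n}$,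
\begin{equation}\label{eq:periodic}
O_l\in C_j\iff O_{l+n}\in C_{j+n}\qquad(0\le j\le l).
\end{equation}
We have $\mathbb B_j\setminus\{O_j\}=\mathbb B_{j+1}\setminus C_{j+1}\subset\mathbb B_{j+1}\setminus\{O_{j+1}\}$. Let
\[
X=\bigcup_{j}\bigl(\mathbb B_j\setminus\{O_j\}\bigr),
\]
with the blow-down maps $q_j:X\to\mathbb B_j$ and $q:=q_{-1}$. The map $q_j$ is biholomorphic over $\mathbb B_j\setminus\{O_j\}$, and $q_j^{-1}(O_j)$ is the part of $\bigcup_{l>j}C_l$ in $X$. The maps $\sigma_j$ fit together to an open embedding $g:X\to X$ with $gC_j=C_{j+n}$, and
\begin{equation}\label{eq:conj}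
q_{j+n}\circ g=\sigma_j\circ q_j,\qquad q\circ g=\varphi\circ q .
\end{equation}
The first identity holds on the dense open set $\mathbb B_j\setminus\{O_j\}\subset X$ by the definition of $g$, hence everywhere; the second is the case $j=-1$ composed with $\Pi$. The universal cover $\tilde S$ of $S(\Pi,\sigma)$ contains $X$ as an open subset, $g$ extends to a generator of the deck group, and $\tilde S$ is the increasing union $X\subset g^{-1}X\subset g^{-2}X\subset\cdots$. We define $C_{j-in}=g^{-i}C_j$ for $i,j\ge0$, so that $gC_j=C_{j+n}$ for all $j\in\mathbb Z$.

The configuration of the curves $C_j$ is determined by how many centers lie on each of them.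

\begin{lemma}\label{lem:curves}
For $j\ge0$ the set $\{l\ge j: O_l\in C_j\}$ is a finite interval $\{j,\dots,j+a_j-2\}$ with $a_j\ge2$, and $a_{j+n}=a_j$. In $\tilde S$ the curve $C_j$ is a compact smooth rational curve contained in $X$, with $C_j^2=-a_j$. Among the curves $C_l$ with $l>j$ it meets exactly $C_{j+a_j-1}$, transversally in one point.
\end{lemma}

\begin{proof}
Let $l\ge j$. If $O_l\notin C_j$, then $C_{l+1}\cap C_j=\emptyset$ in $\mathbb B_{l+1}$, so $O_{l+1}\notin C_j$. Hence the set is an interval, and it begins at $j$. If $O_l\in C_j$, then $C_{l+1}$ meets $C_j$ transversally in one point of $\mathbb B_{l+1}$. If moreover $O_{l+1}\in C_j$, then $O_{l+1}$ is this point, and blowing it up makes $C_{l+1}$ and $C_j$ disjoint.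

Suppose the interval is infinite. Then for every $l\ge j+1$ the curves $C_l$ and $C_j$ are disjoint in $\mathbb B_{l+1}$, while $O_{l+1}\in C_j$; so $O_{l+1}\notin C_l$. But $O_{j+1}\in C_j$ gives $O_{j+n+1}\in C_{j+n}$ by \eqref{eq:periodic}, which contradicts the case $l=j+n$. So the interval is finite, and \eqref{eq:periodic} gives $a_{j+n}=a_j$.

For $l= j+a_j-1$ we have $O_l\notin C_j$, so $C_j\subset\mathbb B_l\setminus\{O_l\}\subset X$ is compact. It started with self-intersection $-1$ and was blown up $a_j-1$ times. For $j<l<j+a_j-1$ the curve $C_l$ is separated from $C_j$ by the blow-up of $O_l=C_l\cap C_j$. The curve $C_{j+a_j-1}$ meets $C_j$ transversally in one point, which is never blown up. For $l>j+a_j-1$ we have $O_{l-1}\notin C_j$, so $C_l\cap C_j=\emptyset$.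
\end{proof}

Extending $a_j$ periodically to $j\in\mathbb Z$ and applying powers of $g$, we see that the statements on $C_j^2$ and on intersections hold for all $j\in\mathbb Z$. The images of $C_0,\dots,C_{n-1}$ are $n$ distinct rational curves in $S(\Pi,\sigma)$, because the preimage of the image of $C_j$ is $\bigcup_iC_{j+in}$.

\section{The smallest case}\label{sec:example}

Let $p=1$ and $m=3$, so $n=4$, $k=2$, $\mu=5$. In coordinates $(z,\zeta)$ on $\mathbb B$, blow up four times, in the charts
\[
(z,\zeta)=(z_1\zeta_1,\zeta_1),\qquad (z_1,\zeta_1)=(x,x\zeta'),\qquad \zeta'=x(1+w),\qquad w=xy,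
\]
taking each time the origin of the chart as the next point $O_j$. In the second chart $C_0=\{\zeta'=0\}$ passes through $O_1$; in the third chart $C_0=\{w=-1\}$ misses $O_2$ and $C_1$ is not visible; in the fourth chart $C_2$ is not visible. So $a_0=3$ and $a_1=a_2=2$. We get $\Pi(x,y)=(x^3(1+xy),x^2(1+xy))$. Define $\sigma$ by $x=\zeta u$ and $1+xy=u^{-2}$, where $u=1+\frac14\zeta z$. Then
\[
\varphi(z,\zeta)=\bigl(\zeta^3+\tfrac14\zeta^4z,\ \zeta^2\bigr).
\]
The map $\sigma$ sends the line $\zeta=0$ into $C_3=\{x=0\}$, and $O_0$ is not on the strict transform of this line; so $O_4\notin C_3$ and $a_3=2$. Lemma~\ref{lem:curves} now gives the configuration in Figure~\ref{fig:graph}. The line $\zeta=0$ is part of $C_{-1}=g^{-1}C_3$, a lift of $F$.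

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.92,font=\small]
\draw (0,0)--(0,1.4)--(1.1,0.7)--(0,0);
\draw (1.1,0.7)--(2.1,0.7);
\fill (0,1.4) circle (2pt) node[above] {$A$, $-3$};
\fill (0,0) circle (2pt) node[below] {$F$, $-2$};
\fill (1.1,0.7) circle (2pt) node[below=3pt] {$B$, $-2$};
\fill (2.1,0.7) circle (2pt) node[above] {$E$, $-2$};
\draw[dashed] (3.3,0.3)--(4,0.3);
\draw (4,0.3)--(11.2,0.3);
\draw[dashed] (11.2,0.3)--(11.9,0.3);
\draw (6.4,0.3)--(6.4,1.4);
\draw (10,0.3)--(10,1.4);
\fill (4,0.3) circle (2pt) node[below,align=center] {$C_{-1}$\\ $F;1$};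
\fill (5.2,0.3) circle (2pt) node[below,align=center] {$C_0$\\ $A;1$};
\fill (6.4,0.3) circle (2pt) node[below,align=center] {$C_2$\\ $B;2$};
\fill (7.6,0.3) circle (2pt) node[below,align=center] {$C_3$\\ $F;2$};
\fill (8.8,0.3) circle (2pt) node[below,align=center] {$C_4$\\ $A;2$};
\fill (10,0.3) circle (2pt) node[below,align=center] {$C_6$\\ $B;4$};
\fill (11.2,0.3) circle (2pt) node[below,align=center] {$C_7$\\ $F;4$};
\fill (6.4,1.4) circle (2pt) node[right] {$C_1$\quad $E;1$};
\fill (10,1.4) circle (2pt) node[right] {$C_5$\quad $E;2$};
\end{tikzpicture}
\caption{Left: the weighted graph $\Delta_{1,3}$. Right: the dual graph of the curves $C_j$ on the universal cover of the surface given by $\varphi(z,\zeta)=(\zeta^3+\frac14\zeta^4z,\zeta^2)$. Each $C_j$ is labeled with the vertex of $\Delta_{1,3}$ over which it lies and with the order of vanishing of $\zeta$ along it. The deck transformation sends $C_j$ to $C_{j+4}$ and doubles the order.}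
\label{fig:graph}
\end{figure}

\emph{Two forms.} The charts show that $\zeta$ vanishes to orders $1,1,1,2,2$ along $C_{-1},C_0,C_1,C_2,C_3$, and $\zeta\circ\varphi=\zeta^2$. So $d\zeta/\zeta$ is a closed form with $g^*(d\zeta/\zeta)=2\,d\zeta/\zeta$ and residue $1$ along $C_{-1}$. The orders are consistent with the graph alone: the divisor of $\zeta$ has intersection number $-3+1+2=0$ with $C_0$, $-2+2=0$ with $C_1$, $-4+1+1+2=0$ with $C_2$, and $-4+2+2=0$ with $C_3$. So intersection numbers do not forbid such a form on any germ with this graph. The second form is $\beta=z\zeta^{-5}d\zeta$. It is not closed, and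
\[
g^*\beta=\bigl(\zeta^3+\tfrac14\zeta^4z\bigr)\zeta^{-10}\cdot2\zeta\,d\zeta=\tfrac12\beta+d\bigl(-\tfrac25\zeta^{-5}\bigr).
\]
The coefficient $\frac14$ in $\varphi$ was chosen so that the two multipliers $2$ and $\frac12$ are inverse to each other.

\emph{The regluing.} Cut a neighborhood of $F$ along a hypersurface $|z|=s$ and glue the two sides back by
\[
\Psi_a(z,\zeta)=\bigl(z,\ \zeta(1+4a\zeta^4/z)^{-1/4}\bigr).
\]
This map is the identity to first order along $\zeta=0$, so the graph does not change. It replaces $\zeta^{-4}$ by $\zeta^{-4}+4a/z$, and since $\beta=-\frac14z\,d(\zeta^{-4})$ we get $\Psi_a^*\beta=\beta+a\,dz/z$. The form $d\zeta/\zeta$ does not survive, because $\Psi_a^*(d\zeta/\zeta)=d\zeta/\zeta-\frac14\,d\log(1+4a\zeta^4/z)$. But some other closed form might take its place, and this is what has to be excluded.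

\emph{The period.} Suppose that the cover of the reglued germ carries, off the curve, a closed holomorphic form $\omega$ with $g^*\omega=2\omega$ and residue $r\ne0$ along the lift of $F$. Consider a torus $T=\{|z|=s,\ |\zeta|=\epsilon\}$ around a circle on $F$ and the number $I=\int_T\omega\wedge\beta$. Holomorphic $2$-forms on a surface are closed, so we may move $T$ in the complement of the curve. Slide it along $C_{-1}$ to the node with $C_0$, then along $C_0$ to the node with $C_2$. On $C_2$ it splits into the tori at the nodes with $C_1$ and $C_3$, and the first of these is null-homologous, since a small loop around the only node of $C_1\cong\mathbb P^1$ bounds a disc on the other side. So we arrive on $C_3=gC_{-1}$, at the torus $g\Psi_a(T)$ when the regluing is taken into account. Therefore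
\[
I=\int_T2\omega\wedge\Psi_a^*g^*\beta=\int_T2\omega\wedge\Bigl(\tfrac12\beta+\tfrac a2\,\frac{dz}z+\text{exact}\Bigr)=I+a\,r\,(2\pi i)^2 ,
\]
and $a=0$. The unknown number $I$ cancels. To make this a proof of Theorem~\ref{thm:main} we must show that \emph{every} surface with a GSS and graph $\Delta$ carries such an $\omega$, that the curves $C_j$ give the whole maximal curve of $S$, that the regluing is a complex surface, and that the two tori are homologous with the right orientation in a region where both $\omega$ and $\beta$ are defined.

\section{The graph $\Delta$ and the cyclic cover of a germ}\label{sec:graph}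

From now on $p,m$ are arbitrary as in Theorem~\ref{thm:main}. Let $M$ be the intersection matrix of $\Delta$: the weights on the diagonal, and $M_{ij}\in\{0,1\}$ the number of edges between $i$ and $j$.

\begin{lemma}\label{lem:graph}
\begin{enumerate}
\item[(a)] The only automorphism of the weighted graph $\Delta$ is the identity.
\item[(b)] $M$ is negative definite.
\item[(c)] If $x\in\mathbb R^n$ and the vector $-Mx$ is nonzero with all entries $\ge0$, then all $x_i>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $A$ is the only vertex of weight $\ne-2$, and $B$ is the only vertex of valency $3$. An automorphism preserves the unique cycle and fixes its two adjacent vertices $A,B$; since $m\ge3$, it fixes every vertex of the cycle. It then fixes the chain attached at $B$.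

(b) Let $v$ be the positive vector
\[
v_A=\mu-1,\qquad v_{E_i}=i(\mu-2),\qquad v_B=k(\mu-2),\qquad v_{F_j}=k(\mu-2)-j .
\]
Since $p(\mu-2)=m$, we have $k(\mu-2)-(m-1)=\mu-1$. So $0,v_{E_1},\dots,v_{E_p},v_B$ and $v_B,v_{F_1},\dots,v_{F_{m-2}},v_A$ are arithmetic progressions, $v_F=\mu$, and $Mv$ vanishes at all $E_i$ and $F_j$. Moreover
\begin{align*}
(Mv)_B&=-2k(\mu-2)+(\mu-1)+p(\mu-2)+k(\mu-2)-1=0,\\
(Mv)_A&=-(p+2)(\mu-1)+(p+1)(\mu-2)+\mu=-p .
\end{align*}
Expanding the squares gives, for every $x\in\mathbb R^n$,
\[
x^TMx=\sum_i(Mv)_i\,\frac{x_i^2}{v_i}-\sum_{i<j}M_{ij}v_iv_j\Bigl(\frac{x_i}{v_i}-\frac{x_j}{v_j}\Bigr)^2 .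
\]
All terms are $\le0$. If the sum is zero, then $x_A=0$ and $x_i/v_i$ is constant along edges; since $\Delta$ is connected, $x=0$.

(c) Put $c=-Mx$ and write $x=x^+-x^-$ with $x^\pm\ge0$ of disjoint supports. Then $(x^-)^TMx^+\ge0$, because only off-diagonal entries occur, and
\[
0\le(x^-)^Tc=-(x^-)^TMx^++(x^-)^TMx^-\le(x^-)^TMx^- .
\]
By (b), $x^-=0$. If $x_i=0$, then $0\le c_i=-\sum_{j\ne i}M_{ij}x_j\le0$, so $x$ vanishes at all neighbors of $i$. By connectedness $x=0$, which contradicts $c\ne0$.
\end{proof}

Let $D$ be an admissible curve with graph $\Delta$ on a surface. By (a) its components have well-defined names $A,B,E_i,F_j$, and an isomorphism of germs preserves the names. The curve $D$ is homotopy equivalent to a wedge of spheres and one circle, so $\pi_1(D)=\mathbb Z$, generated by a loop running once along the cycle. We call a connected open neighborhood $U$ of $D$ \emph{good} if $\pi_1(D)\to\pi_1(U)$ is an isomorphism; regular neighborhoods are good, so there are arbitrarily small good neighborhoods.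

For a good $U$ let $\tilde U\to U$ be the universal cover and $\tilde D$ the preimage of $D$. Each component of $D$ is simply connected, so its preimage is a disjoint union of copies, its \emph{lifts}, permuted simply transitively by the deck group. A lift meets exactly one lift of each neighboring component. The condition $g^*\omega=k\omega$ distinguishes $g$ from $g^{-1}$, so we need a generator that depends only on the germ. Start from a lift $\tilde A$ of $A$ and walk through successively adjacent lifts of $B,F_1,\dots,F_{m-2}$. The next lift of $A$ that we reach is $g_U\tilde A$ for a generator $g_U$ of the deck group, and $g_U$ does not depend on $\tilde A$ because the group is abelian. A biholomorphism $U\to U'$ of good neighborhoods that carries curve to curve lifts to the covers, intertwines $g_U$ and $g_{U'}$, and maps lifts of $F$ to lifts of $F$.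

If $\omega$ is a closed holomorphic $1$-form on $\tilde U\setminus\tilde D$ and $Q$ is a component of $\tilde D$, the \emph{residue} of $\omega$ along $Q$ is $(2\pi i)^{-1}\int_\gamma\omega$, where $\gamma$ is a positive meridian, that is, a small positively oriented circle in a disc transverse to $Q$ at a smooth point of $\tilde D$. It does not depend on the point, since $Q$ minus its nodes is connected. No condition on the singularities of $\omega$ along $\tilde D$ is imposed.

\begin{definition}\label{def:star}
A good neighborhood $U$ \emph{satisfies $(*)$} if there is a closed holomorphic $1$-form $\omega$ on $\tilde U\setminus\tilde D$ with $g_U^*\omega=k\,\omega$ and nonzero residue along every lift of $F$.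
\end{definition}

By the remarks above, $(*)$ is preserved by biholomorphisms that carry curve to curve. The next lemma recognizes $\Delta$ from a Kato datum; we use it both for an arbitrary surface and for our example.

\begin{lemma}\label{lem:config}
Consider a Kato datum with $n=p+m$ blow-ups, and let $D\subset S(\Pi,\sigma)$ be the image of $\bigcup_jC_j$. Then $D$ is admissible with graph $\Delta$ if and only if there is $j_0$ with $a_{j_0}=p+2$ and $a_j=2$ for $j\not\equiv j_0\pmod n$. In that case, write $C'_i=C_{j_0+i}$. Then:
\begin{enumerate}
\item[(a)] up to powers of $g$, the intersecting pairs are $C'_0,C'_{p+1}$ and $C'_i,C'_{i+1}$ for $1\le i\le n-1$;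
\item[(b)] $C'_0$, $C'_i$ $(1\le i\le p)$, $C'_{p+1}$, $C'_{p+1+i}$ $(1\le i\le m-2)$ lie over $A$, $E_i$, $B$, $F_i$; in particular $C'_{n-1}$ and $C'_{-1}$ lie over $F$;
\item[(c)] for every good neighborhood $U$ of $D$, the preimage of $U$ in $\tilde S$ is the universal cover of $U$, and $g_U=g$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $D$ is admissible with graph $\Delta$. If $C_j$ met a translate $g^iC_j$ with $i\ne0$, its image would have two branches at one point; but $\Delta$ has no loops, so all components of $D$ are nonsingular. Hence the covering map is injective on the compact curve $C_j$, and so on a neighborhood of it, and the image of $C_j$ has self-intersection $-a_j$. Comparing with the weights of $\Delta$ gives the condition on the $a_j$.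

Conversely, assume the condition. Lemma~\ref{lem:curves} gives (a). Modulo $n$ the pairs of indices are $\{0,p+1\},\{1,2\},\dots,\{n-2,n-1\},\{n-1,0\}$; they are distinct pairs of distinct residues, because $p+1<n-1$. So no $C_j$ meets its translates, the images are nonsingular with self-intersection $-a_j$, and two images meet in at most one point, transversally. There are no triple points, since of three curves $C_j$ through a point the one with the lowest index would meet two curves of higher index. The list of pairs is the list of edges of $\Delta$ under the labeling (b), and this labeling is the only one by Lemma~\ref{lem:graph}(a).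

The walk $C'_0,C'_{p+1},C'_{p+2},\dots,C'_{n-1},C'_n=gC'_0$ lies over $A,B,F_1,\dots,F,A$, and $C'_1,\dots,C'_p$ are joined to $C'_{p+1}$. So $\bigcup_jC_j$ is connected. Every component of the preimage of $U$ in $\tilde S$ maps onto $U$ and hence meets $\bigcup_jC_j$, so the preimage is connected. This means that $\mathbb Z=\pi_1(U)\to\pi_1(S(\Pi,\sigma))=\mathbb Z$ is onto, hence bijective, and the preimage is simply connected. The walk shows that $g_U=g$.
\end{proof}

\section{A closed $1$-form on every realization}\label{sec:omega}

\begin{proposition}\label{prop:omega}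
Let $S'$ be a minimal surface with a GSS and $b_2=n$ whose maximal curve $D$ is admissible with graph $\Delta$. Then every sufficiently small good neighborhood of $D$ satisfies $(*)$.
\end{proposition}

In Section~\ref{sec:example} the form was $d\zeta/\zeta$, where $\zeta\circ\varphi=\zeta^k$. For an arbitrary Kato datum no such coordinate is given, and the curve visible at $0\in\mathbb B$ need not be a lift of $F$. We therefore move to a center of blow-up that lies on a lift of $F$, show from the graph alone that a local equation $h$ of this lift satisfies $h\circ\psi=(\text{unit})\cdot h^k$ for the induced contraction $\psi$, and remove the unit by an infinite product.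

\begin{proof}
Write $S'=S(\Pi,\sigma)$. The images of $C_0,\dots,C_{n-1}$ are $n$ distinct compact curves and $D$ has $n$ components, so $D$ is the image of $\bigcup_jC_j=\tilde D$. Apply Lemma~\ref{lem:config} with $j_0\ge1$, and write $C'_i=C_{j_0+i}$, $O'_i=O_{j_0+i}$. Then
\begin{equation}\label{eq:incidence}
O'_l\in C'_i\ \text{ with }\ -1\le i\le l\le n-1\iff l=i,\ \text{ or } i=0 \text{ and } l\le p .
\end{equation}

\emph{The contraction.} Let $O=O'_{-1}\in C'_{-1}\subset\mathbb B_{j_0-1}$, let $b:\mathbb B_{j_0+n-1}\to\mathbb B_{j_0-1}$ be the blow-down, and put $\psi=b\circ\sigma_{j_0-1}$ and $q'=q_{j_0-1}$. Then $\psi(O)=b(O'_{n-1})=O$, and \eqref{eq:conj} gives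
\[
q'\circ g=b\circ q_{j_0+n-1}\circ g=\psi\circ q'\quad\text{on }X .
\]

\emph{Orders of vanishing.} Recall that the pullback of a function under the blow-up of a point vanishes along the exceptional curve to an order equal to the multiplicity of the function at the point, and that multiplicities add under products. Let $h$ be a local equation of $C'_{-1}$ at $O$, and let $\nu_l$ be the order of its pullback along $C'_l$, so $\nu_{-1}=1$. The divisor of the pullback is supported on the smooth curves $C'_i$, $i\ge-1$, so $\nu_{l+1}$ is the sum of the $\nu_i$ with $O'_l\in C'_i$. By \eqref{eq:incidence},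
\[
\nu_0=\nu_1=1,\qquad \nu_{l+1}=\nu_l+\nu_0\ \ (1\le l\le p),\qquad \nu_{l+1}=\nu_l\ \ (p<l\le n-2).
\]
Hence $\nu_{p+1}=\dots=\nu_{n-1}=p+1=k$. Since $p<n-1$, only $C'_{n-1}$ among $C'_{-1},\dots,C'_{n-1}$ passes through $O'_{n-1}$. So $h\circ b$ is a unit times the $k$-th power of a local equation of $C'_{n-1}$ at $O'_{n-1}$. As $\sigma_{j_0-1}$ is an open embedding with $\sigma_{j_0-1}(C'_{-1})=C'_{n-1}$ and $\sigma_{j_0-1}(O)=O'_{n-1}$, we get
\[
h\circ\psi=u\,h^k,\qquad u(O)\ne0 .
\]
Now let $f$ be any function vanishing at $O$, with orders $\nu_l(f)$. Then $\nu_0(f)\ge1$. The multiplicity of the pullback at $O'_l$ is at least the sum of the $\nu_i(f)$ with $O'_l\in C'_i$, so $\nu_1(f)\ge\nu_0(f)$, $\nu_{l+1}(f)\ge\nu_l(f)+\nu_0(f)$ for $1\le l\le p$, and $\nu_{l+1}(f)\ge\nu_l(f)$ afterwards. Thus $\nu_{n-1}(f)\ge k$, and $f\circ\psi$ is divisible by $h^k$. Since $k\ge2$, applying this to the two coordinate functions gives $d\psi(O)=0$.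

\emph{Removing the unit.} Choose a small coordinate ball $W$ centered at $O$ with $\psi(W)\subset W$, on which $h$ is defined, $\{h=0\}=C'_{-1}\cap W$, and $\log u$ exists and is bounded. The series $L=\sum_{i\ge0}k^{-i-1}(\log u)\circ\psi^i$ converges uniformly on $W$, and $kL=\log u+L\circ\psi$. So $H=e^Lh$ satisfies
\[
H\circ\psi=e^{L\circ\psi}\,u\,h^k=e^{kL}h^k=H^k .
\]

\emph{Spreading the form.} Let $Y=q'^{-1}(W)\subset X$. Then $gY\subset Y$, and the zero set of $H\circ q'$ is $(C'_{-1}\cap Y)\cup\bigcup_{i\ge0}C'_i\subset\tilde D$. So $\omega=q'^*(dH/H)$ is closed and holomorphic on $Y\setminus\tilde D$, satisfies $g^*\omega=k\omega$, and has residue $1$ along $C'_{-1}$. On $g^{-i}Y\setminus\tilde D$ define $\omega=k^{-i}(g^i)^*\omega$. These definitions agree on the increasing union $\tilde Y=\bigcup_ig^{-i}Y$, and $g^*\omega=k\omega$ persists. The set $\tilde Y$ is open and $g$-invariant, and it contains all $C_j$ because $Y\supset C'_i$ for $i\ge0$. So $\tilde Y$ is the preimage of an open neighborhood of $D$. If $U$ is a good neighborhood contained in it, then $\tilde U\subset\tilde Y$ and $g_U=g$ by Lemma~\ref{lem:config}(c).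 The lifts of $F$ are the curves $g^iC'_{-1}$, and $\int_{g^i\gamma}\omega=k^i\int_\gamma\omega$ shows that the residue along $g^iC'_{-1}$ is $k^i\ne0$.
\end{proof}

\section{The surface $S$ and the form $\beta$}\label{sec:S}

We construct a Kato datum with $a_0=p+2$ and $a_1=\dots=a_{n-1}=2$, and we choose $\sigma$ so that $\varphi$ becomes as simple as possible. Let $\lambda=k^{-2}$. In coordinates $(z,\zeta)$ on $\mathbb B$ perform the following $n$ blow-ups.
\begin{itemize}
\item Blow up $0$. In the chart $z=z_1\zeta_1$, $\zeta=\zeta_1$ we have $C_0=\{\zeta_1=0\}$. Let $O_0$ be the origin; it is not on the strict transform of $\{\zeta=0\}$, which does not meet this chart.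
\item Blow up $O_0$, and then $O_i=C_0\cap C_i$ for $1\le i\le p-1$. After $i$ of these blow-ups we use the chart $z_1=x$, $\zeta_1=x^i\zeta'$, in which $C_i=\{x=0\}$, $C_0=\{\zeta'=0\}$, and $C_{i-1}$ is not visible if $i\geq 2$.
\item Blow up $O_p=C_0\cap C_p$. In the chart $\zeta_1=x^{p+1}(1+w)$ we have $C_{p+1}=\{x=0\}$, $C_0=\{w=-1\}$, and $C_p$ is not visible. Let $O_{p+1}$ be the point $x=w=0$.
\item Blow up $O_{p+1},\dots,O_{n-2}$, which are $m-2\ge1$ points, in the charts $w=x^iw_i$, each time taking the origin as the next point; the previous exceptional curve is not visible in the new chart. The last chart is $w=x^{m-2}y$, with $C_{n-1}=\{x=0\}$ and $O_{n-1}=(0,0)$.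
\end{itemize}
Thus
\[
\Pi(x,y)=\bigl(x^{k+1}(1+x^{m-2}y),\ x^{k}(1+x^{m-2}y)\bigr).
\]
With $u=1+\lambda\zeta^{m-2}z$, define $\sigma(z,\zeta)=(x,y)$ by
\[
x=\zeta u,\qquad y=\frac{u^{-k}-1}{x^{m-2}} .
\]
Since $u^{-k}-1=\zeta^{m-2}z\,(-k\lambda+O(\zeta z))$, the function $y=-k\lambda z+O(\zeta z^2)$ is holomorphic near $0$. So $\sigma$ is biholomorphic near $0$, $\sigma(0)=O_{n-1}$, and $\sigma^{-1}(C_{n-1})=\{\zeta=0\}$. From $x^k(1+x^{m-2}y)=x^ku^{-k}=\zeta^k$ and $k+1+m-2=n$ we get
\begin{equation}\label{eq:phi}
\varphi(z,\zeta)=\bigl(\zeta^{k+1}+\lambda\zeta^nz,\ \zeta^k\bigr).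
\end{equation}
As $d\varphi(0)=0$, we have $\varphi(\overline{\mathbb B})\subset\mathbb B$ for every sufficiently small ball, which says that $\sigma(\overline{\mathbb B})\subset\mathbb B^\Pi$. Fix such a ball, of radius $<1$, on a neighborhood of whose closure $\sigma$ is an embedding, and let $S=S(\Pi,\sigma)$.

By construction $O_0,\dots,O_p\in C_0$ and $O_{p+1}\notin C_0$, so $a_0=p+2$; and $O_{j+1}\notin C_j$ for $1\le j\le n-2$, so $a_j=2$. The map $\sigma_0$ sends $O_0$ to $O_n$ and pulls $C_{n-1}$ back to the strict transform of $\{\zeta=0\}$, which misses $O_0$; so $O_n\notin C_{n-1}$ and $a_{n-1}=2$. By Lemma~\ref{lem:config} with $j_0=0$, the image $D$ of $\tilde D=\bigcup_jC_j$ is admissible with graph $\Delta$.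

We write $z,\zeta$ also for the functions $z\circ q$, $\zeta\circ q$ on $X$, and identify $X\setminus q^{-1}(0)$ with $\mathbb B\setminus\{0\}$. Let $L\subset X$ be the strict transform of $\{\zeta=0\}$. In the chart $\zeta=z\zeta_2$ of the first blow-up, which does not contain $O_0$, we have $L=\{\zeta_2=0\}$ and $C_0=\{z=0\}$; so $L$ is a disc with coordinate $z$.

\begin{lemma}\label{lem:zero}
$\tilde D\cap X=\{\zeta=0\}=L\cup\bigcup_{j\ge0}C_j$. The disc $L$ is contained in $C_{-1}$, and the only node of $\tilde D$ on $L$ is the point $z=0$, where $C_{-1}$ meets $C_0$. The only other node on $C_{-1}$ is $C_{-2}\cap C_{-1}$.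
\end{lemma}

\begin{proof}
Let $Z\subset X$ be the zero set of $\zeta$; the second equality describes it. By \eqref{eq:conj}, $q_{n-1}\circ g=\sigma\circ q$ maps $L\setminus\{z=0\}$ into $C_{n-1}\setminus\{O_{n-1}\}$, so $gL\subset C_{n-1}$ and $L\subset C_{-1}$. Hence $Z\subset\tilde D$, and $\bigcup_{i\ge0}g^{-i}Z=\tilde D$ because $Z$ contains all $C_j$ with $j\geq0$. Since $\zeta\circ g=\zeta^k$ on $X$, a point $x\in X$ lies in $Z$ if and only if $g^ix$ does; so $g^{-i}Z\cap X=Z$ and $\tilde D\cap X=Z$. Near a point of $L$ with $z\neq0$ the set $Z$ is smooth, so this point is not a node. By Lemma~\ref{lem:config}(a) the neighbors of $C_{-1}=g^{-1}C_{n-1}$ are $C_0$ and $C_{-2}$.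
\end{proof}

To prove part (i) of the theorem we must exclude further curves on $S$, rational or not. The idea is that such a curve would give a function on $\tilde S$ that $g$ multiplies by a constant, which is incompatible with $\zeta\circ\varphi=\zeta^k$.

\begin{proposition}\label{prop:S}
$D$ is the maximal curve of $S$, and $S$ is minimal. Hence $\Delta$ is a global spherical graph.
\end{proposition}

\begin{proof}
Suppose $\Gamma\not\subset D$ is an irreducible compact curve. The components $D_1,\dots,D_n$ of $D$ have nondegenerate intersection matrix $M$ and $b_2(S)=n$, so their classes form a basis of $H^2(S,\mathbb Q)$. Write $\Gamma\equiv\sum c_iD_i$. Then $Mc=(\Gamma\cdot D_i)_i$ has entries $\ge0$. By Lemma~\ref{lem:graph}(c) applied to $x=-c$, either all $c_i<0$, or all $\Gamma\cdot D_i=0$; in the second case $c=0$ and $\Gamma\cap D=\emptyset$. For a suitable $N\ge1$, which clears denominators and kills torsion, $\Theta=N(\Gamma-\sum c_iD_i)$ is an effective integral divisor with $c_1(\mathcal O(\Theta))=0$ in $H^2(S,\mathbb Z)$.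

By the exponential sequence, $\mathcal O(\Theta)$ comes from a class in $H^1(S,\mathcal O)$. Since $b_1(S)=1$, the map $H^1(S,\mathbb C)\to H^1(S,\mathcal O)$ is an isomorphism (Kodaira), so $\mathcal O(\Theta)$ has constant transition functions. Its pullback to the simply connected surface $\tilde S$ has a nowhere vanishing locally constant section, which $g$ multiplies by a constant. Dividing the canonical section by it, we get a holomorphic function $f$ on $\tilde S$ whose divisor is the preimage of $\Theta$, with $f\circ g=tf$ for some $t\in\mathbb C^*$.

By Hartogs' theorem, $f|_{\mathbb B\setminus\{0\}}$ extends to $\hat f\in\mathcal O(\mathbb B)$; then $f|_X=\hat f\circ q$ by density, $\hat f\not\equiv0$, and $\hat f\circ\varphi=t\hat f$. Write $\hat f=\zeta^rf_1$ with $\zeta\nmid f_1$. Then $\zeta^{(k-1)r}(f_1\circ\varphi)=tf_1$, and $k\ge2$ forces $r=0$. So $f$ does not vanish identically on $C_{-1}\supset L$, the coefficient $c_F$ is zero, and we are in the second case. Then $f$ has no zero on $C_0$, where it equals $\hat f(0)$. So $\hat f(0)\ne0$, and $\hat f(\varphi(0))=t\hat f(0)$ gives $t=1$. Thus $f$ descends to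 the compact surface $S$ and is a nonzero constant, although it vanishes on the preimage of $\Gamma$. This contradiction shows that $D$ is the maximal curve.

No component of $D$ has self-intersection $-1$, so $S$ is minimal. Finally, $D$ is connected, has a unique cycle, and has the nonempty branch $E_1+\dots+E_p$.
\end{proof}

This proves Theorem~\ref{thm:main}(i). We now look for a form on $X\setminus\tilde D$ that $g$ multiplies by $k^{-1}$, at least up to an exact form, so that its product with $\omega$ has invariant periods. By \eqref{eq:phi}, pulling back $z\zeta^{-l}d\zeta$ produces the term $k\lambda\,z\,\zeta^{n+k-1-kl}d\zeta$, which is proportional to the original form exactly when $pl=n+p$, that is, $l=\mu$. So let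
\[
\beta=z\,\zeta^{-\mu}d\zeta ,
\]
a holomorphic $1$-form on $X\setminus\tilde D$ by Lemma~\ref{lem:zero}. Since $k\lambda=k^{-1}$,
\begin{equation}\label{eq:beta}
g^*\beta=(\zeta^{k+1}+\lambda\zeta^nz)\,\zeta^{-k\mu}\,k\zeta^{k-1}d\zeta=k^{-1}\beta+k\,\zeta^{-k(\mu-2)}d\zeta=k^{-1}\beta+d\chi ,
\end{equation}
where $\chi=k\,\zeta^{1-k(\mu-2)}/(1-k(\mu-2))$ is holomorphic on $X\setminus\tilde D$, because $k(\mu-2)$ is an integer $\ge2$.

\begin{remark}\label{rem:anticanonical}
The number $\mu$ and the condition $p\mid m$ can be read off from the graph. For a smooth rational curve $Q$ the adjunction formula gives $K\cdot Q=-2-Q^2$, so $K\cdot A=p$ and $K$ has degree $0$ on the other components; that is, $-K\cdot D_i=(Mv)_i$ for the vector $v$ in the proof of Lemma~\ref{lem:graph}, whose computation does not use $p\mid m$. If a meromorphic $2$-form on $\tilde U$ has zeros and poles only on $\tilde D$ and is multiplied by a constant under $g_U$, its divisor descends to $U$ and must therefore be $-\sum v_iD_i$. This requires $v_{E_1}=m/p\in\mathbb Z$, and the pole order along $F$ is $v_F=\mu$. The form $d\beta=\zeta^{-\mu}dz\wedge d\zeta$,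 with $g^*d\beta=k^{-1}d\beta$, is of this kind.
\end{remark}

\section{Regluing along $F$}\label{sec:reglue}

We want to change the germ of $S$ along $D$ without changing the graph, and in a way that $\beta$ detects. We work near an annulus in $L\subset C_{-1}$, where the coordinates $(z,\zeta)$ are available. Choose
\[
0<s_0<s_-<s_1<s_2<s_+<s_3\quad\text{and}\quad\delta>0
\]
such that, with $G_\rho=\{s_0<|z|<s_3,\ |\zeta|<\rho\}$ and $G=G_\delta$, we have $G\subset\mathbb B\setminus\{0\}$ and $\delta^{k+1}+\lambda\delta^n<s_0$. If $x\in G$ and $i\ge1$, then $\varphi^{i-1}(x)$ has $|\zeta|<\delta$ and $|z|<1$, so the $z$-coordinate of $\varphi^i(x)$ has modulus $<s_0$ by \eqref{eq:phi}. Hence $G\subset X$ is disjoint from $g^iG$ for $i\ne0$ and embeds as an open subset of $S$, with $G\cap D=\{\zeta=0\}\subset F$ by Lemma~\ref{lem:zero}.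

Write $\beta=-\frac1{\mu-1}\,z\,d(\zeta^{1-\mu})$. A map that preserves $z$ and adds a function $c(z)$ to $\zeta^{1-\mu}$ changes $\beta$ by the closed form $-\frac1{\mu-1}zc'(z)\,dz$, and this form has a nonzero period on the circle $|z|=s$ exactly when the Laurent series of $c$ contains the term $1/z$. So we take $c=(\mu-1)a/z$. Fix $a\in\mathbb C$, and for $t\in[0,1]$ define
\[
\Psi_{ta}(z,\zeta)=\Bigl(z,\ \zeta\bigl(1+(\mu-1)ta\,\zeta^{\mu-1}/z\bigr)^{-1/(\mu-1)}\Bigr)
\]
with the principal branch. Since $|z|>s_0$, for small $\rho\le\delta/4$ and all $t\in[0,1]$ this map is holomorphic on $G_\rho$, satisfies $0<|\zeta\circ\Psi_{ta}|\le2|\zeta|$ for $\zeta\ne0$, and has $|\partial_\zeta(\zeta\circ\Psi_{ta})-1|<1$. The last inequality makes it injective on each disc $z=\mathrm{const}$, hence on $G_\rho$. It is the identity on $\zeta=0$, and $\partial_\zeta(\zeta\circ\Psi_{ta})=1$ there because $\mu-1\ge1$. From $(\zeta\circ\Psi_a)^{1-\mu}=\zeta^{1-\mu}+(\mu-1)a/z$ we get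
\begin{equation}\label{eq:psi}
\Psi_a^*\beta=\beta-a\,z\,d(1/z)=\beta+a\,\frac{dz}z .
\end{equation}

Let $K=\{s_1\le|z|\le s_2,\ |\zeta|\le\delta/2\}$, a compact subset of $G\subset S$, and $S^\circ=S\setminus K$. Let $\Sigma_a$ be obtained from the disjoint union of $S^\circ$ and $G_\rho$ by identifying
\[
x\in G_\rho\ \text{ with }\
\begin{cases}
x\in G\setminus K\subset S^\circ&\text{if }|z(x)|<s_1,\\
\Psi_a(x)\in G\setminus K\subset S^\circ&\text{if }|z(x)|>s_2 .
\end{cases}
\]
Since $\Psi_a$ preserves $z$ and $2\rho<\delta$, this is a biholomorphic identification of an open subset of $G_\rho$ with an open subset of $S^\circ$.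

\begin{lemma}\label{lem:Ua}
$\Sigma_a$ is a Hausdorff complex surface. The curve $D_a=(D\cap S^\circ)\cup\{\zeta=0\}_{G_\rho}$ is compact and admissible with weighted dual graph $\Delta$, and it has a fundamental system of strongly pseudoconvex neighborhoods with maximal curve $D_a$.
\end{lemma}

\begin{proof}
The Hausdorff property holds if the graph of the identification is closed in $G_\rho\times S^\circ$. Let $x_i\to x$ in $G_\rho$ with $x_i$ in the gluing domain, and suppose that the images $y_i$ converge to $y\in S^\circ$. If $x$ is in the gluing domain, $y$ is its image. Otherwise $|z(x)|=s_1$ or $s_2$, and $y_i$ converges in $G$ to $x$ or to $\Psi_a(x)$. This limit has $|z|\in\{s_1,s_2\}$ and $|\zeta|\le2\rho\le\delta/2$, so it lies in $K$, which contradicts $y\in S\setminus K$.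

As $\Psi_a$ is the identity on $\zeta=0$, we have $D_a\cong D$. The components other than $F$ and all nodes lie in $S^\circ$, so their neighborhoods are unchanged. The normal bundle of $F$ is glued from its restrictions to $F\cap S^\circ$ and to the annulus in $G_\rho$ by the factor $\partial_\zeta(\zeta\circ\Psi_a)|_{\zeta=0}=1$ in the frames $\partial_\zeta$, exactly as for $a=0$; so $F^2=-2$. The last assertion is Grauert's theorem, since $M$ is negative definite.
\end{proof}

Let $U_a$ be the germ of $\Sigma_a$ along $D_a$. For $a=0$ the map $\Psi_0$ is the identity and $\Sigma_0=S^\circ\cup G_\rho$ is an open neighborhood of $D$ in $S$, so $U_0$ is the germ of $S$ along $D$.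

\section{Cutting the cycle: two homologous tori}\label{sec:tori}

Fix $a$ and a good neighborhood $U$ of $D_a$ in $\Sigma_a$. The difficulty is that $\omega$ will live on $\tilde U$, while $\beta$ lives on $X\subset\tilde S$. To compare them we cut the cycle at $F$. This covers $D_a$ by two pieces, a tree of curves and an annulus, and near each piece we can pull $\omega$ back to a domain on which $\beta$ is defined.

\subsection*{The two pieces}
For $s\leq s_3$ let $L_s=\{|z|<s\}\subset L$, and let $c_\pm=\{|z|=s_\pm\}\subset L$ with the positive orientation. Put
\[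
\hat D^\bullet=\overline{L_{s_-}}\cup C_0\cup\dots\cup C_{n-2}\cup\bigl(C_{n-1}\setminus gL_{s_+}\bigr)\subset X .
\]
By Lemma~\ref{lem:zero} the closed disc $\overline{L_{s_-}}$ contains exactly one node, $C_{-1}\cap C_0$, and the closed disc $C_{n-1}\setminus gL_{s_+}$ contains exactly one node, $C_{n-2}\cap C_{n-1}$. The covering $\tilde S\to S$ maps $\hat D^\bullet$ bijectively onto $D^\bullet=D\setminus\{s_-<|z|<s_+\}_F$, a compact subset of $S^\circ\subset\Sigma_a$. It consists of spheres and two discs joined at points according to a tree, so it is simply connected and lifts to $\tilde U$. A covering map that is injective on a compact set is injective on a neighborhood of it. Applying this to $\tilde S\to S$ and to $\tilde U\to U$, we find an open neighborhood $\hat N\subset X$ of $\hat D^\bullet$ that maps isomorphically onto an open set $N\subset S^\circ\cap U$, and a lift $\iota_1:\hat N\cong N\to\tilde U$ of the inclusion. Since $D_a\cap S^\circ=D\cap S^\circ$, we have $\iota_1^{-1}(\tilde D_a)=\hat N\cap\tilde D$.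

The second piece is $G'=\{s'_-<|z|<s'_+,\ |\zeta|<\rho'\}\subset G_\rho\cap U$, with $s'_-<s_-$ and $s_+<s'_+$ close to $s_\pm$ and $\rho'$ small. Its fundamental group is generated by $c_-$, which bounds a disc in $D^\bullet\subset U$, so the inclusion $G'\to U$ lifts to $\tilde U$. Near $c_-$ the gluing is the identity and $c_-\subset\hat D^\bullet$, so $\iota_1$ is a lift of the same map there. Let $\iota_2:G'\to\tilde U$ be the lift that agrees with $\iota_1$ near $c_-$.

\begin{lemma}\label{lem:lifts}
Near $c_+\subset G'$ we have $\iota_1\circ g\circ\Psi_a=g_U\circ\iota_2$.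
\end{lemma}

\begin{proof}
A point $x\in G'$ near $c_+$ is identified with $\Psi_a(x)\in G\subset S^\circ$, and the point of $\hat N$ over it is $g\Psi_a(x)$, since $gc_+\subset\hat D^\bullet$. So both sides are lifts of the inclusion into $U$ of a connected neighborhood of $c_+$, and it is enough to show that both map $c_+$ into the same lift of $F$. Let $\tilde F$ be the lift containing $\iota_2(G'\cap\{\zeta=0\})$. It contains $\iota_1(c_-)$, hence $\iota_1(\overline{L_{s_-}})$, and so it meets $\tilde A=\iota_1(C_0)$. Walking from $\tilde A$ through $\iota_1(C_{p+1}),\dots,\iota_1(C_{n-2})$ we reach the lift $\tilde F'$ of $F$ that contains $\iota_1(C_{n-1}\setminus gL_{s_+})\supset\iota_1(gc_+)$. By the definition of $g_U$, the curve $\tilde F'$ meets $g_U\tilde A$. So does $g_U\tilde F$, and $g_U\tilde A$ meets only one lift of $F$; hence $\tilde F'=g_U\tilde F$.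
\end{proof}

For small $\epsilon>0$ let $T_\pm=\{|z|=s_\pm,\ |\zeta|=\epsilon\}$, oriented by $d\arg\zeta\wedge d\arg z$. We take $\epsilon$ so small that the solid tori $\{|z|=s_\pm,|\zeta|\le\epsilon\}$ lie in product neighborhoods (annulus times disc) of $c_\pm$ in $G'$ on which $\iota_1=\iota_2$, respectively Lemma~\ref{lem:lifts}, holds, and which are mapped into $\hat N$ by the identity, respectively by all $g\Psi_{ta}$ with $t\in[0,1]$. Then $T_-$ and the tori $g\Psi_{ta}(T_+)$ lie in $\hat N\setminus\tilde D$.

\begin{proposition}\label{prop:tori}
$T_-$ and $g\Psi_a(T_+)$ are homologous in $\hat N\setminus\tilde D$.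
\end{proposition}

The proof attaches a torus to each oriented edge of the dual graph and shows that these classes behave like a flow: they change sign with the orientation and are conserved at each vertex. Such a flow vanishes on the branch and is constant along the cycle.

\subsection*{Tori in a product}
Let $T$ be an oriented $2$-torus and $(\gamma_1,\gamma_2)$ a positively oriented basis of $H_1(T,\mathbb Z)$. For closed $1$-forms $\alpha,\alpha'$ on $T$,
\begin{equation}\label{eq:torus}
\int_T\alpha\wedge\alpha'=\int_{\gamma_1}\alpha\int_{\gamma_2}\alpha'-\int_{\gamma_2}\alpha\int_{\gamma_1}\alpha' ,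
\end{equation}
because both sides depend only on the cohomology classes, and the formula holds for forms with constant coefficients. Let $Y$ be a product of two factors, each an annulus or a punctured disc, with coordinates $x,y$. Then $H_2(Y,\mathbb Z)=\mathbb Z$, generated by the class $[Y]_{x,y}$ of a torus $|x|=\mathrm{const}$, $|y|=\mathrm{const}$ oriented by $d\arg x\wedge d\arg y$, and $(2\pi i)^{-2}\int\frac{dx}x\wedge\frac{dy}y$ is the isomorphism onto $\mathbb Z$. By \eqref{eq:torus}, a torus $T$ in $Y$ on which $x$ has winding numbers $1,0$ along $\gamma_1,\gamma_2$ and $y$ has winding number $1$ along $\gamma_2$ represents $[Y]_{x,y}$.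

\subsection*{Tubes}
Let $Q$ be one of the curves $C_{-1},\dots,C_{n-1}$, and let $Q^*$ be $Q\cap\hat N$ minus the nodes of $\tilde D$. Fix a Hermitian metric on the normal bundle of $Q$ in $\tilde S$ and a smooth tubular neighborhood, that is, a diffeomorphism from a neighborhood of the zero section onto a neighborhood of $Q$ that induces the identity on $Q$ and on the normal bundle. If $R\subset Q^*$ is compact, the disc bundle of small radius over $R$ lies in $\hat N$ and meets $\tilde D$ only in $R$. For an oriented simple closed curve $c\subset Q^*$ let $\theta_Q(c)\in H_2(\hat N\setminus\tilde D,\mathbb Z)$ be the class of the circle bundle of small radius over $c$, oriented by ($c$, positive meridian); it does not depend on the radius. We use two properties.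
\begin{enumerate}
\item[(T1)] If $R\subset Q^*$ is a compact surface with oriented boundary curves $c_1,\dots,c_r$, then $\sum_i\theta_Q(c_i)=0$, because the tubes over the $c_i$ form the boundary of the circle bundle over $R$.
\item[(T2)] Let $(x,y)$ be holomorphic coordinates on a product of two factors, an annulus or punctured disc in $x$ and a disc in $y$, contained in $\hat N$ and meeting $\tilde D$ exactly in $\{y=0\}\subset Q$. Let $Y$ be the complement of $\{y=0\}$ and $c$ a positive circle $|x|=\mathrm{const}$ in $Q$. Then $\theta_Q(c)$ is the image of $[Y]_{x,y}$. Indeed, let $\gamma_1$ be a section of the tube over $c$ and $\gamma_2$ a fiber. Inside the disc bundle over $c$, on which $x\ne0$, the loop $\gamma_1$ is homotopic to $c$ and $\gamma_2$ is contractible, so $x$ has winding numbers $1$ and $0$. On the fiber disc, $y$ vanishes only at the center, with orientation-preserving differential, so $y$ has winding number $1$ along $\gamma_2$.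
\end{enumerate}
At each node $P\cap Q$ in $\hat D^\bullet$ fix coordinates $(x,y)$ on a small bidisc in $\hat N$ with $P=\{x=0\}$, $Q=\{y=0\}$ and $\tilde D=\{xy=0\}$, and let $Y$ be the complement of $\tilde D$ in the bidisc. Define $\tau(P,Q)$ and $\tau(Q,P)$ as the images of $[Y]_{x,y}$ and $[Y]_{y,x}$ in $H_2(\hat N\setminus\tilde D,\mathbb Z)$. Then $\tau(Q,P)=-\tau(P,Q)$, and by (T2), $\tau(P,Q)=\theta_Q(c)$ for a small positive circle $c$ in $Q$ around $P\cap Q$. If $Q\subset\hat D^\bullet$ has neighbors $P_1,\dots,P_r$, apply (T1) to $Q\cong\mathbb P^1$ minus small discs around the nodes: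
\begin{equation}\label{eq:kirchhoff}
\sum_i\tau(P_i,Q)=0 .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:tori}]
Write $\tau_{i,j}=\tau(C_i,C_j)$. By Lemma~\ref{lem:config}(a) the neighbors of $C_0$ are $C_{-1},C_{p+1}$; the only neighbor of $C_1$ is $C_2$; the neighbors of $C_{p+1}$ are $C_0,C_p,C_{p+2}$; and the neighbors of $C_i$ are $C_{i-1},C_{i+1}$ for $2\le i\le p$ and for $p+2\le i\le n-1$. Equation \eqref{eq:kirchhoff} applies to $C_0,\dots,C_{n-2}$; this includes $C_{p+1}$ because $m\ge3$.

\emph{The first end.} By (T2) with $(x,y)=(z,\zeta)$ and the orientation of $T_-$, we have $[T_-]=-\theta_{C_{-1}}(c_-)$. By (T1) for the annulus between $c_-$ and a small positive circle around $z=0$, we have $\theta_{C_{-1}}(c_-)=\tau_{0,-1}$. Hence $[T_-]=\tau_{-1,0}$.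

\emph{The branch.} For $C_1$, \eqref{eq:kirchhoff} gives $\tau_{2,1}=0$, so $\tau_{1,2}=0$. For $C_i$ with $2\le i\le p$ it gives $\tau_{i-1,i}=-\tau_{i+1,i}=\tau_{i,i+1}$. Hence $\tau_{p,p+1}=0$.

\emph{The cycle.} For $C_0$ we get $\tau_{-1,0}=-\tau_{p+1,0}=\tau_{0,p+1}$. For $C_{p+1}$ we get $\tau_{0,p+1}+0+\tau_{p+2,p+1}=0$, that is, $\tau_{0,p+1}=\tau_{p+1,p+2}$. For $C_i$ with $p+2\le i\le n-2$ we get $\tau_{i-1,i}=\tau_{i,i+1}$. Hence $[T_-]=\tau_{n-2,n-1}$.

\emph{The second end.} By (T2) with $(x,y)=(z,\zeta)\circ g^{-1}$ we have $[gT_+]=-\theta_{C_{n-1}}(gc_+)$. The curve $gc_+$ is the oriented boundary of $gL_{s_+}$, so the complementary disc $C_{n-1}\setminus gL_{s_+}$ has oriented boundary $-gc_+$. Removing from it a small disc around its only node and applying (T1) gives $-\theta_{C_{n-1}}(gc_+)=\tau_{n-2,n-1}$. Hence $[gT_+]=[T_-]$. Finally, $g\Psi_{ta}(T_+)$, $t\in[0,1]$, is a homotopy in $\hat N\setminus\tilde D$ from $gT_+$ to $g\Psi_a(T_+)$.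
\end{proof}

\section{The period identity and the proof of the theorem}\label{sec:period}

\begin{proposition}\label{prop:obstruction}
If some good neighborhood $U$ of $D_a$ in $\Sigma_a$ satisfies $(*)$, then $a=0$.
\end{proposition}

\begin{proof}
Let $\omega$ be the form in Definition~\ref{def:star}, and use the notation of Section~\ref{sec:tori}. Put $\omega_1=\iota_1^*\omega$ on $\hat N\setminus\tilde D$ and $\omega_2=\iota_2^*\omega$ on $G'\setminus\{\zeta=0\}$. By the choice of $\iota_2$, by Lemma~\ref{lem:lifts} and by $g_U^*\omega=k\omega$,
\begin{equation}\label{eq:match}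
\omega_1=\omega_2\ \text{ near }T_-,\qquad (g\Psi_a)^*\omega_1=k\,\omega_2\ \text{ near }T_+ .
\end{equation}
The form $\beta$ is defined on $\hat N\setminus\tilde D\subset X\setminus\tilde D$, and by the same formula $z\zeta^{-\mu}d\zeta$ on $G'\setminus\{\zeta=0\}$; the two agree near $T_-$. The forms $\omega_1\wedge\beta$ and $\omega_2\wedge\beta$ are holomorphic $2$-forms on surfaces, hence closed. The tori $T_+$ and $T_-$ are homotopic in $G'\setminus\{\zeta=0\}$. Using this, then \eqref{eq:match}, Proposition~\ref{prop:tori} and \eqref{eq:match} again, we get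
\[
\int_{T_+}\omega_2\wedge\beta=\int_{T_-}\omega_2\wedge\beta=\int_{T_-}\omega_1\wedge\beta=\int_{g\Psi_a(T_+)}\omega_1\wedge\beta=\int_{T_+}k\,\omega_2\wedge\Psi_a^*g^*\beta .
\]
By \eqref{eq:beta} and \eqref{eq:psi}, $\Psi_a^*g^*\beta=k^{-1}\beta+k^{-1}a\,dz/z+d(\chi\circ\Psi_a)$ near $T_+$. Since $\omega_2$ is closed, $\omega_2\wedge d(\chi\circ\Psi_a)=-d\bigl((\chi\circ\Psi_a)\,\omega_2\bigr)$ has integral zero over $T_+$. Therefore
\[
\int_{T_+}\omega_2\wedge\beta=\int_{T_+}\omega_2\wedge\beta+a\int_{T_+}\omega_2\wedge\frac{dz}z .
\]
Evaluate the last integral by \eqref{eq:torus}, with $\gamma_1$ the $\zeta$-circle and $\gamma_2$ the $z$-circle. The form $dz/z$ has periods $0$ and $2\pi i$, and $\int_{\gamma_1}\omega_2=2\pi i\,r$, where $r\ne0$ is the residue of $\omega$ along the lift of $F$ containing $\iota_2(c_+)$. So $a\,r\,(2\pi i)^2=0$, and $a=0$.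
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (i) is Proposition~\ref{prop:S}. The germs $U_a$ were constructed in Section~\ref{sec:reglue}; by Lemma~\ref{lem:Ua} they are strongly pseudoconvex with admissible maximal curve of graph $\Delta$, and $U_0$ is the germ of $S$ along $D$. Suppose that a neighborhood of $D_a$ is biholomorphic, by a map $\phi$ carrying curve onto curve, to a neighborhood of the maximal curve $D'$ of a minimal surface $S'$ with a GSS and $b_2(S')=n$. Then $D'$ is admissible with graph $\Delta$. For a sufficiently small good neighborhood $U$ of $D_a$, the image $\phi(U)$ is a good neighborhood of $D'$ to which Proposition~\ref{prop:omega} applies. Since $(*)$ is preserved by $\phi$, the neighborhood $U$ satisfies $(*)$, and Proposition~\ref{prop:obstruction} gives $a=0$. This proves (ii).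
\end{proof}

\begin{remark}[Where the hypotheses are used]\label{rem:hyp}
The condition $p\ge1$, that is, a nonempty branch, gives $k\ge2$; this is needed for $d\psi(O)=0$ and the convergence of the series $L$ in Proposition~\ref{prop:omega}, and for $r=0$ in Proposition~\ref{prop:S}. The condition $m\ge3$ makes $F$ different from $B$, so that $F$ has exactly two nodes and removing an annulus from it leaves a tree that contains $B$ entirely; it is also used in Lemma~\ref{lem:graph}(a), which singles out the generator $g_U$. The condition $p\mid m$ makes $\beta$, $\chi$ and $\Psi_a$ single-valued. Finally, the value $\lambda=k^{-2}$ is essential for the argument. For another $\lambda\ne0$, formula \eqref{eq:beta} reads $g^*\beta=k\lambda\beta+d\chi$, and the computation above gives $(1-k^2\lambda)I=k^2\lambda\,a\,r\,(2\pi i)^2$ for $I=\int_{T_+}\omega_2\wedge\beta$. This determines the unknown period $I$ but yields no contradiction unless $k^2\lambda=1$.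
\end{remark}

\begin{thebibliography}{9}

\bibitem{Dloussky}
G.~Dloussky, \emph{Structure des surfaces de Kato}, M\'em. SMF 14 (1984).

\bibitem{Kato}
M.~Kato, \emph{Compact complex manifolds containing ``global'' spherical shells}, 1977.

\bibitem{VII}
\emph{On surfaces of class VII with curves, II}, doi:10.2748/tmj/1178227571,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlid=\allowbreak 10.2748\%2Ftmj\%2F1178227571\allowbreak\&isResultClick=True}.

\end{thebibliography}
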